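\title{The action of $\mathrm{Out}(F_n)$ on the cyclic splitting graph is weakly properly discontinuous}

\begin{abstract}
We prove that for $n\ge 3$ the action of $\mathrm{Out}(F_n)$ on the cyclic splitting graph satisfies the WPD condition of Bestvina and Fujiwara. Paths of bounded length in the graph have limits that are chains of compatible small actions on $\mathbb R$-trees. The proof rests on a rigidity property of such chains: every small minimal tree joined by a chain to the attracting tree of a loxodromic element collapses onto that tree.
\end{abstract}

\section{Introduction}\label{sec:intro}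

Throughout, $F$ is a free group of rank $n\ge 3$ and $\mathrm{Out}(F)$ is its outer automorphism group.

\subsection*{The graph and the question}
A \emph{one-edge cyclic splitting} of $F$ is a simplicial tree with an action of $F$ that is minimal (there is no proper invariant subtree), has exactly one orbit of edges, and has trivial or infinite cyclic edge stabilizers. Splittings are taken without inversions: an inverted edge is subdivided, and there is still one orbit of edges. By Bass--Serre theory such a tree records a decomposition of $F$ as an amalgam $V*_CW$ or an HNN extension $V*_C$ with $C$ trivial or infinite cyclic. If $C$ is trivial we speak of a \emph{one-edge free splitting}. To \emph{collapse} a simplicial $F$-tree is to contract to a point every edge in some invariant set of edges.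

The \emph{cyclic splitting graph} $\mathcal{FZ}$ of \cite{Man14} has as vertices the one-edge cyclic splittings, with edges of length $1$, up to $F$-equivariant isometry. Two distinct vertices are adjacent when they have a common refinement: a splitting with two orbits of edges that collapses to each of them. We write $d$ for the path metric of $\mathcal{FZ}$. For a tree $T$ with an action of $F$ and $\Psi\in\mathrm{Aut}(F)$, let $\Psi T$ be the same tree with the action $g\cdot t=\Psi^{-1}(g)t$. Up to equivariant isometry $\Psi T$ depends only on the class of $\Psi$ in $\mathrm{Out}(F)$, and this defines an action of $\mathrm{Out}(F)$ on $\mathcal{FZ}$ by isometries.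

\begin{theorem}[Mann]\label{thm:mann}
The graph $\mathcal{FZ}$ is connected and Gromov hyperbolic.
\end{theorem}

An isometry $g$ of a hyperbolic space $\mathcal X$ is \emph{loxodromic} if $k\mapsto g^kx$ is a quasi-isometric embedding of $\mathbb Z$ in $\mathcal X$. Following Bestvina and Fujiwara, an isometric action of a group $G$ on $\mathcal X$ \emph{satisfies WPD} (weak proper discontinuity) if
\begin{enumerate}
\item[(1)] $G$ is not virtually cyclic;
\item[(2)] $G$ contains a loxodromic element;
\item[(3)] for every loxodromic $g\in G$, every $x\in\mathcal X$ and every $\varepsilon>0$ there is $N\ge1$ such that the set $\{h\in G: d(x,hx)\le\varepsilon,\ d(g^Nx,hg^Nx)\le\varepsilon\}$ is finite.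
\end{enumerate}
Does the action of $\mathrm{Out}(F)$ on $\mathcal{FZ}$ satisfy WPD? This is Question~2.2 of \cite{RS}, where it is attributed to \cite{Man14}. The answer is yes.

\begin{theorem}\label{thm:A}
The action of $\mathrm{Out}(F)$ on $\mathcal{FZ}$ satisfies WPD.
\end{theorem}

Condition (3) holds in a stronger form.

\begin{theorem}\label{thm:B}
Let $\varphi_0\in\mathrm{Out}(F)$ act loxodromically on $\mathcal{FZ}$, let $y\in\mathcal{FZ}$ and $\varepsilon\ge0$. There is $N$ such that for all integers $a,b$ with $b-a\ge N$ the set
\[
\{h\in\mathrm{Out}(F):\ d(\varphi_0^ay,h\varphi_0^ay)\le\varepsilon,\ d(\varphi_0^by,h\varphi_0^by)\le\varepsilon\}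
\]
is finite.
\end{theorem}

\subsection*{What the condition measures}
With $N=0$, condition (3) would say that the action is metrically proper, and this fails. For $F=\langle a,b,c\rangle$ the automorphism $\tau$ given by $a\mapsto a$, $b\mapsto b$, $c\mapsto ca$ has infinite order in $\mathrm{Out}(F)$, because its image in $GL_3(\mathbb Z)$ has, and it fixes two different vertices of $\mathcal{FZ}$ (Example~\ref{ex:twist}). So even a pair of vertices can have an infinite stabilizer. WPD asks for properness only in the direction of a loxodromic element $\varphi$.

An element that nearly fixes two far apart points of an orbit of $\varphi$ nearly fixes all orbit points between them (Lemma~\ref{lem:fellow}). In the limit it nearly preserves the two ends of the orbit, and these ends are described by two actions on $\mathbb R$-trees, $T_+$ and $T_-$; the automorphism $\varphi$ expands translation lengths in $T_+$ and contracts them in $T_-$. One expects two such trees to be so different that few automorphisms nearly preserve both, and hence a positive answer. There is a reason for caution. The definition does not prevent a loxodromic $\varphi$ from preserving the conjugacy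 class of a proper free factor $A$. Then $A$ fixes a point in $T_+$ and in $T_-$, and neither tree sees what happens inside $A$. Most of Section~\ref{sec:rigidity} deals with this possibility, and it is there that cyclic edge groups are needed.

\subsection*{The method}
An action of $F$ on an $\mathbb R$-tree is \emph{small} if it has no global fixed point and the pointwise stabilizers of nondegenerate arcs are trivial or infinite cyclic. Vertices of $\mathcal{FZ}$ are small trees. Section~\ref{sec:trees} extends collapsing and adjacency from splittings to $\mathbb R$-trees; the extension of adjacency is called \emph{compatibility}. The key to Theorem~\ref{thm:B} is the following rigidity statement.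

\begin{theorem}\label{thm:C}
Let $\varphi_0\in\mathrm{Out}(F)$ be loxodromic on $\mathcal{FZ}$. A suitable power of $\varphi_0$ has attracting and repelling trees $T_+$, $T_-$, constructed in Section~\ref{sec:T}. Every small minimal $F$-tree joined to $T_+$ by a finite chain of consecutively compatible small minimal $F$-trees collapses onto $T_+$. In particular neither $T_-$ nor any one-edge cyclic splitting is joined to $T_+$ by such a chain.
\end{theorem}

Here is how Theorem~\ref{thm:B} follows. If it fails, there are a power $\varphi$ of $\varphi_0$, a vertex $p$ and pairwise distinct $h_1,h_2,\dots$ such that $\varphi^kp$ is joined to $h_i\varphi^kp$ by a path of bounded length whenever $|k|\le i$. Nothing makes these paths converge in $\mathcal{FZ}$, but their vertices are trees, and trees have limits: limits of small trees are small, and limits of compatible trees are compatible (Section~\ref{sec:limits}). Let $i\to\infty$ first. Since the $h_i$ are distinct they distort lengths more and more, while $\varphi^k$ distorts them by a fixed amount; so the limits at the far ends of the paths, for different $k$, are all compatible with one tree $U_0$. Now let $k\to-\infty$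 and $k\to+\infty$. The near ends converge to neighbors of $T_+$ and $T_-$, and we obtain a finite chain from $T_+$ through $U_0$ to $T_-$, which Theorem~\ref{thm:C} forbids. This is carried out in Section~\ref{sec:wpd}. The same rigidity, applied to fully irreducible automorphisms, shows that $\mathcal{FZ}$ is unbounded and leads to condition (2) in Section~\ref{sec:lox}.

\section{Trees, collapse maps and compatibility}\label{sec:trees}

\subsection{Isometries of $\mathbb R$-trees}
An \emph{$\mathbb R$-tree} is a metric space in which any two points $a,b$ are joined by a unique arc, and this arc is a geodesic segment $[a,b]$. Equivalently, it is a geodesic space satisfying the four-point condition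
\[
d(a,b)+d(c,e)\le\max\{d(a,c)+d(b,e),\ d(a,e)+d(b,c)\}.
\]
An arc $[a,b]$ is \emph{nondegenerate} if $a\ne b$; two arcs \emph{overlap} if they share a nondegenerate arc. A \emph{subtree} is a nonempty convex subset. A connected subset is convex, since an interior point of $[a,b]$ separates $a$ from $b$. For $s>0$, $sT$ is $T$ with the metric multiplied by $s$. We use the following standard facts.
\begin{enumerate}
\item[(T1)] For an isometry $g$ of $T$ put $\ell_T(g)=\inf_zd(z,gz)$. The set $C_g$ where the infimum is attained is a closed subtree, and $d(z,gz)=\ell_T(g)+2d(z,C_g)$ for all $z$. If $\ell_T(g)=0$, then $g$ is \emph{elliptic} and $C_g$ is its fixed set. Otherwise $g$ is \emph{hyperbolic} and $C_g$ is a line, the \emph{axis}, which $g$ translates by $\ell_T(g)$ and which lies in every $g$-invariant subtree. It follows that for every $z$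
\[
\ell_T(g)=\max\{0,\ d(z,g^2z)-d(z,gz)\}=\lim_{m\to\infty}d(z,g^mz)/m .
\]
\item[(T2)] If $C_g\cap C_h=\emptyset$, then $\ell_T(gh)=\ell_T(g)+\ell_T(h)+2d(C_g,C_h)$.
\item[(T3)] (Helly property) Finitely many pairwise intersecting subtrees have a common point.
\item[(T4)] If a finitely generated group acts without global fixed point, the union of the axes of its hyperbolic elements is an invariant subtree contained in every invariant subtree, the \emph{minimal subtree}. It has the same length function as the whole tree.
\end{enumerate}
An \emph{$F$-tree} is an $\mathbb R$-tree with an isometric action of $F$. Stabilizers of arcs are always pointwise stabilizers. Note that $\ell_{\Psi T}=\ell_T\circ\Psi^{-1}$. An action is \emph{irreducible} if it fixes no point and no end and preserves no line.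

\begin{theorem}[Culler--Morgan {\cite[Theorem 3.7]{CM}}]\label{thm:CM}
Two minimal irreducible isometric actions of a group on $\mathbb R$-trees with the same translation length function are equivariantly isometric.
\end{theorem}

\begin{lemma}\label{lem:small-irr}
Small $F$-trees are irreducible. Hence a small minimal $F$-tree is determined by its length function.
\end{lemma}

\begin{proof}
If $F$ preserves a line, a subgroup of index at most $2$ acts on it by translations, so its commutator subgroup, which is not cyclic, fixes the line. If $F$ fixes an end, each $g$ translates some ray to that end by an amount $b(g)\in\mathbb R$, and $b$ is a homomorphism. Elements of $[F,F]$ have $b=0$, so each fixes a ray to the end, and two noncommuting ones fix a common ray. Both conclusions contradict smallness.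
\end{proof}

\subsection{Collapse maps and compatibility}
A \emph{collapse map} $c\colon T\to T'$ of $F$-trees is an equivariant surjection whose restriction to each segment $[a,b]$ is a monotone map onto $[c(a),c(b)]$. A monotone surjection of intervals is continuous, so $c$ is continuous on segments. Preimages of subtrees under $c$ are subtrees. Compositions of collapse maps are collapse maps, and the notion does not change when $T$ or $T'$ is rescaled. A simplicial collapse, linear on the surviving edges, is a collapse map for any invariant choice of edge lengths.

Two $F$-trees $T_1,T_2$ are \emph{compatible} if there is a \emph{triple} $(\hat T;\pi_1,\pi_2)$: an $F$-tree $\hat T$ and equivariant surjections $\pi_i\colon\hat T\to T_i$ with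
\begin{equation}\label{eq:triple}
\hat d(a,b)=d_1(\pi_1a,\pi_1b)+d_2(\pi_2a,\pi_2b).
\end{equation}
The maps $\pi_i$ are $1$-Lipschitz. For $z\in[a,b]$ the triangle inequality for $\hat d$ is an equality, and this forces equality for both $d_i$; so the $\pi_i$ are collapse maps. A nondegenerate arc of $\hat T$ has nondegenerate image in $T_1$ or in $T_2$. Hence, if $T_1$ and $T_2$ are small, nondegenerate arcs of $\hat T$ have trivial or cyclic stabilizers. The normalization \eqref{eq:triple} is what lets compatibility pass to limits. The next two lemmas show that it costs nothing.

\begin{lemma}\label{lem:quotient}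
Let $d^*$ be a pseudometric on an $\mathbb R$-tree $\hat T$ that is additive along segments and continuous on segments. Then the metric quotient of $(\hat T,d^*)$ is an $\mathbb R$-tree, and segments of $\hat T$ map monotonically onto segments.
\end{lemma}

\begin{proof}
On $[a,b]$ the function $z\mapsto d^*(a,z)$ is continuous and monotone with image $[0,d^*(a,b)]$, and $d^*(z,z')=|d^*(a,z)-d^*(a,z')|$. So the image of $[a,b]$ is a geodesic. Four points span a finite tree with at most five edges, and their $d^*$-distances are obtained by giving these edges nonnegative lengths; so the four-point condition holds.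
\end{proof}

\begin{lemma}\label{lem:compat}
Two $F$-trees are compatible if and only if some $F$-tree admits collapse maps onto both. Consequently:
\begin{enumerate}
\item[(a)] compatibility is unaffected by rescaling the two trees separately;
\item[(b)] if $T''$ is compatible with $T'$ and $T'$ admits a collapse map onto $T$, then $T''$ is compatible with $T$;
\item[(c)] equivariantly homeomorphic $F$-trees are compatible;
\item[(d)] two collapses of one simplicial $F$-tree are compatible; in particular so are equal or adjacent vertices of $\mathcal{FZ}$.
\end{enumerate}
\end{lemma}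

\begin{proof}
Let $c_i\colon\hat T\to T_i$ be collapse maps. Then $d^*(a,b)=d_1(c_1a,c_1b)+d_2(c_2a,c_2b)$ is an invariant pseudometric, additive along segments and continuous on them. By Lemma~\ref{lem:quotient} the quotient is an $F$-tree, and the $c_i$ descend to it and form a triple. The converse was seen above. Now (a), (b) and (d) follow from the properties of collapse maps listed above. For (c), a homeomorphism $\theta$ maps $[a,b]$ injectively and continuously onto an arc from $\theta(a)$ to $\theta(b)$, so an equivariant one is a collapse map; use $\theta$ and the identity.
\end{proof}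

\subsection{Bridges and axes}
The fibers of a collapse map are subtrees that need not be closed, but they meet every segment in a closed set. This is enough to join two of them by a shortest segment.

\begin{lemma}\label{lem:bridge}
Let $P,Q$ be disjoint subtrees of an $\mathbb R$-tree that meet every segment in a closed set. There is a nondegenerate segment $[u,v]$, the \emph{bridge} between $P$ and $Q$, that meets $P$ only in $u$ and $Q$ only in $v$ and is contained in every segment joining $P$ to $Q$.
\end{lemma}

\begin{proof}
Take $a\in P$, $b\in Q$ and write $[a,b]\cap P=[a,u]$, $[a,b]\cap Q=[v,b]$. Then $u\ne v$, and $[u,v]$ meets $P$ only in $u$ and $Q$ only in $v$. For $a'\in P$, $b'\in Q$, the segment $[a',u]\subset P$ meets $[u,v]$ only in $u$, and $[v,b']\subset Q$ meets $[a',u]\cup[u,v]$ only in $v$. So $[a',b']=[a',u]\cup[u,v]\cup[v,b']$.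
\end{proof}

\begin{lemma}\label{lem:axes}
Let $c\colon T\to T'$ be a collapse map and $g$ hyperbolic in $T'$. Then $g$ is hyperbolic in $T$, and $c$ maps its axis in $T$ monotonically onto its axis in $T'$.
\end{lemma}

\begin{proof}
A fixed point in $T$ would map to a fixed point in $T'$. Since $c$ is monotone on the axis in $T$, the image is a $g$-invariant subtree isometric to an interval of $\mathbb R$. It contains the axis in $T'$ by (T1), so it equals this axis.
\end{proof}

\subsection{Simplicial trees}

\begin{lemma}\label{lem:simplicial}
\begin{enumerate}
\item[(a)] If $c\colon T\to T'$ is a collapse map, $T$ is minimal and $T'$ is not a point, then $T'$ is minimal and has no global fixed point.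
\item[(b)] Let $Y$ be a minimal $F$-tree, not a point, obtained by collapsing a simplicial $F$-tree $\hat Y$. Then the minimal subtree of $\hat Y$ contains every edge that is not collapsed.
\item[(c)] A simplicial map of simplicial trees that sends edges to edges and is injective on the set of edges is injective.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The preimage of an invariant subtree is an invariant subtree, hence all of $T$. (b) There is no global fixed point in $Y$, hence none in $\hat Y$. The image of the minimal subtree is an invariant subtree, hence all of $Y$, and an interior point of an uncollapsed edge is the only preimage of its image; finally the minimal subtree is closed, being a union of axes and so of edges. (c) Distinct edges at a vertex have distinct images, so paths without backtracking go to paths without backtracking.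
\end{proof}

Let $Y$ be a minimal simplicial $F$-tree without inversions and with trivial or cyclic edge stabilizers. A \emph{one-edge collapse} of $Y$ is obtained by collapsing all orbits of edges but one. By Lemma~\ref{lem:simplicial}(a) it is a vertex of $\mathcal{FZ}$.

\section{Limits of small trees}\label{sec:limits}

Fix a nonprincipal ultrafilter $\omega$ on $\mathbb N$; every bounded real sequence has an $\omega$-limit. The \emph{ultralimit} of pointed metric spaces $(T_i,z_i)$ is the metric quotient of the set of sequences $(y_i)$ with $d(y_i,z_i)$ bounded for $\omega$-almost all $i$, for the pseudometric $\omega\text{-}\lim d(y_i,y_i')$. Geodesics and the four-point condition pass to the limit, so an ultralimit of $\mathbb R$-trees is an $\mathbb R$-tree. Fix a basis $B$ of $F$. If the $T_i$ are $F$-trees and the \emph{displacements} $\max_{s\in B}d(z_i,sz_i)$ are $\omega$-bounded, then $F$ acts on the ultralimit $T_\omega$, and the first formula for $\ell_T$ in (T1) gives $\ell_{T_\omega}=\omega\text{-}\lim\ell_{T_i}$.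

To get a nontrivial limit we need the right scale and base points. Put $\|T\|=\max\ell_T(w)$, the maximum over words $w$ of length at most $2$ in $B^{\pm1}$.

\begin{lemma}\label{lem:center}
Every $F$-tree $T$ has a point of displacement at most $\|T\|$. Hence $\|T\|=0$ if and only if $F$ has a global fixed point.
\end{lemma}

\begin{proof}
Let $r=\|T\|$. By (T1) the set $N_s=\{z:d(z,sz)\le r\}$ is the closed neighborhood of $C_s$ of radius $(r-\ell_T(s))/2$, a subtree containing $C_s$. If $C_s\cap C_t=\emptyset$, then (T2) and $\ell_T(st)\le r$ give $d(C_s,C_t)\le(r-\ell_T(s))/2$. This distance is realized by the bridge, so $N_s$ meets $C_t\subset N_t$. Thus the $N_s$, $s\in B$, pairwise intersect, and (T3) applies.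
\end{proof}

\begin{lemma}\label{lem:small-limit}
If nondegenerate arcs of all $T_i$ have trivial or cyclic stabilizers, so do those of $T_\omega$.
\end{lemma}

An element fixing an arc of $T_\omega$ need not fix anything in $T_i$: it may slide a long arc along itself by a small amount. Commutators cancel the sliding.

\begin{proof}
\emph{Shift claim. Let $\gamma$ be an isometry of a tree and $\sigma\colon[0,c]\to T$ a geodesic whose endpoints are moved by at most $\delta<c/6$. Then there is $\tau$ with $|\tau|\le\delta$ and $\gamma^{\pm1}\sigma(t)=\sigma(t\pm\tau)$ for $t\in[2\delta,c-2\delta]$.} The segment $\sigma([0,c])$ lies in the union of $[\sigma(0),\gamma\sigma(0)]$, $\gamma\sigma([0,c])$ and $[\gamma\sigma(c),\sigma(c)]$, so $\sigma([\delta,c-\delta])\subset\gamma\sigma([0,c])$. Write $\sigma(t)=\gamma\sigma(u(t))$ on $[\delta,c-\delta]$, with $u$ isometric. Since $t=d(\sigma(0),\sigma(t))$ and $u(t)=d(\gamma\sigma(0),\sigma(t))$, we have $|u(t)-t|\le\delta$. If $u$ reversed orientation, $u(t)-t$ would vary by $2(c-2\delta)>2\delta$. So $u(t)=t-\tau$ with $|\tau|\le\delta$, which gives the claim.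

Let $g,h\in F$ fix a nondegenerate arc of $T_\omega$, of length $c$. Its endpoints are represented by sequences $y_i,z_i$, moved by $g$ and $h$ by at most $\delta_i$, with $\delta_i\to0$ and $c_i=d(y_i,z_i)\to c$ along $\omega$. The elements $[g,h]$ and $[g,h^2]$ are words of length $4$ and $6$ in $g^{\pm1},h^{\pm1}$ with zero exponent sums. By the claim both fix the part of $[y_i,z_i]$ with parameter in $[7\delta_i,c_i-7\delta_i]$, which is nondegenerate for $\omega$-almost all $i$. So they lie in a cyclic group and commute. Suppose $g,h$ do not commute. Then they form a basis of a free group, in which $[g,h]$ is not a proper power, so its centralizer is $\langle[g,h]\rangle$. Elements of this centralizer have cyclically reduced length divisible by $4$, while $[g,h^2]$ is cyclically reduced of length $6$, a contradiction. So the stabilizer of the arc is an abelian subgroup of $F$.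
\end{proof}

Let $T_i$ be $F$-trees, defined for $\omega$-almost all $i$, with $\|T_i\|>0$ and trivial or cyclic stabilizers of nondegenerate arcs. The ultralimit of the trees $\|T_i\|^{-1}T_i$, based at points given by Lemma~\ref{lem:center}, has norm $1$, so it has no global fixed point. We denote its minimal subtree by $\lim_\omega T_i$. It is small and minimal with length function $\omega\text{-}\lim\ell_{T_i}/\|T_i\|$, so by Lemma~\ref{lem:small-irr} it does not depend on the base points. We consider it up to scaling. For a constant sequence with small minimal value $T$ it is $T$.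

\begin{lemma}\label{lem:rescale}
Let $\nu_i>0$ and let $z_i\in\nu_i^{-1}T_i$ have $\omega$-bounded displacement. If the ultralimit of $(\nu_i^{-1}T_i,z_i)$ has no global fixed point, its minimal subtree is $\lim_\omega T_i$ up to scaling.
\end{lemma}

\begin{proof}
The norm $\omega\text{-}\lim\|T_i\|/\nu_i$ of the ultralimit is finite and positive, so the two length functions are proportional. Apply Lemmas~\ref{lem:small-limit} and~\ref{lem:small-irr}.
\end{proof}

\begin{lemma}\label{lem:closed}
If $T_i$ and $T_i'$, as above, are compatible for $\omega$-almost all $i$, then $\lim_\omega T_i$ and $\lim_\omega T_i'$ are compatible.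
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:compat}(a) assume $\|T_i\|=\|T_i'\|=1$, and let $(\hat T_i;\pi_i,\pi_i')$ be triples. The second formula in (T1) and \eqref{eq:triple} give $\ell_{\hat T_i}=\ell_{T_i}+\ell_{T_i'}$, so $\|\hat T_i\|\le2$. Base $\hat T_i$ at a point $z_i$ of displacement at most $2$, and $T_i,T_i'$ at its images. The $1$-Lipschitz maps $\pi_i,\pi'_i$ induce equivariant maps $\pi,\pi'$ from $\hat T_\omega$ to $T_\omega,T'_\omega$ satisfying \eqref{eq:triple}; so they are collapse maps onto their images, and the same holds for their restrictions to an invariant subtree. Since $\|T_\omega\|=1$, there is no global fixed point in $T_\omega$, hence none in $\hat T_\omega$. Let $\hat S$ be the minimal subtree of $\hat T_\omega$. Then $\pi(\hat S)$ is an invariant subtree of $T_\omega$, minimal by Lemma~\ref{lem:simplicial}(a), so it is the minimal subtree of $T_\omega$, which is $\lim_\omega T_i$ by Lemma~\ref{lem:rescale}. The same holds for $\pi'(\hat S)$, and $(\hat S;\pi,\pi')$ is a triple.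
\end{proof}

\begin{example}[a Dehn twist]\label{ex:twist}
Let $F=\langle a,b,c\rangle$, let $\tau$ be as in the introduction, and let $X$ be the Cayley tree. Let $p$ be the tree of the HNN extension of $\langle a,b\rangle$ over the trivial group with stable letter $c$, and let $T$ be the tree of the HNN extension $F=\langle V,c\mid cac^{-1}=a'\rangle$ with $V$ free on $a,b,a'$. We show that $\tau p=p$, $\tau T=T$ and $\lim_\omega\tau^iX=T$.

Represent a conjugacy class, not that of a power of $a$, by a cyclically reduced cyclic word $w=y_1a^{k_1}\cdots y_sa^{k_s}$ with $y_j\in\{b^{\pm1},c^{\pm1}\}$ and indices modulo $s$. A \emph{pinch} is a subword $ca^{k_j}c^{-1}$; let $r(w)$ be the number of letters $c^{\pm1}$ not in a pinch. The automorphism $\tau^{-i}$ replaces $c$ by $ca^{-i}$. It changes $k_j$ to $k_j-i$ if $y_j=c$ and $y_{j+1}\ne c^{-1}$, to $k_j+i$ if $y_{j+1}=c^{-1}$ and $y_j\neq c$, and leaves the other exponents unchanged. A changed exponent sits between letters that are not mutually inverse, so the new word is cyclically reduced with the same letters $y_j$, and exactly $r(w)$ exponents change. Hence $\ell_{\tau^iX}(w)=i\,r(w)+O(1)$, and both $r(w)$ and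 the number of letters $c^{\pm1}$, which is $\ell_p(w)$, are $\tau$-invariant. It remains to see $\ell_T(w)=r(w)$. Rewrite each pinch as a power of $a'$. In the resulting cyclic word in $V$ and $c^{\pm1}$, a subword $cvc^{-1}$ with $v\in\langle a\rangle$ would be a remaining pinch or a cancellation in $w$, and a subword $c^{-1}vc$ with $v\in\langle a'\rangle$ would be a cancellation in $w$. So the word is cyclically reduced for the HNN extension, and it has $r(w)$ stable letters. Powers of $a$ are fixed by $\tau$ and elliptic in $p$ and $T$. The three claims follow from Lemma~\ref{lem:small-irr}, and $p\ne T$ because $cac^{-1}b$ is hyperbolic in $p$ and elliptic in $T$.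
\end{example}

\section{The attracting and repelling trees}\label{sec:T}

An element $\varphi_0\in\mathrm{Out}(F)$ is \emph{fully irreducible} if no positive power of it preserves the conjugacy class of a nontrivial proper free factor. In this section and the next, $\varphi_0$ is either
\begin{enumerate}
\item[(L)] loxodromic on $\mathcal{FZ}$, or
\item[(I)] fully irreducible.
\end{enumerate}
Case (I) is needed to show that loxodromic elements exist. In both cases
\begin{enumerate}
\item[$(\star)$] no positive power of $\varphi_0$ fixes a one-edge free splitting.
\end{enumerate}
In case (L) a power fixing a vertex would have a bounded orbit. In case (I), a power fixing a one-edge free splitting permutes the at most two conjugacy classes of vertex groups, so a further power preserves each; vertex groups are proper free factors, and at least one is nontrivial.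

\subsection{Free factor systems and train tracks}
A \emph{free factor system} is a finite, possibly empty, set $\mathcal A=\{[A_1],\dots,[A_k]\}$ of conjugacy classes of nontrivial subgroups with $F=A_1*\dots*A_k*B_0$ for some subgroup $B_0$. It is \emph{proper} if $\mathcal A\ne\{[F]\}$. Write $\mathcal A\le\mathcal A'$ if each $A_i$ is conjugate into some $A'_j$. By Bass--Serre theory, the nontrivial vertex stabilizers of a simplicial $F$-tree with trivial edge stabilizers, finite quotient and no global fixed point form a proper free factor system. In such a tree a nontrivial element fixes at most one vertex. Put $\chi(\mathcal A)=\sum_i(2\operatorname{rk}A_i-1)$; this is an $\mathrm{Out}(F)$-invariant integer between $0$ and $2n$.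

\begin{lemma}\label{lem:complexity}
If $\mathcal A\le\mathcal A'$ and $\mathcal A\ne\mathcal A'$, then $\chi(\mathcal A)<\chi(\mathcal A')$. Hence strictly increasing chains have bounded length, and $\psi\mathcal A\le\mathcal A$ implies $\psi\mathcal A=\mathcal A$ for $\psi\in\mathrm{Out}(F)$.
\end{lemma}

\begin{proof}
Conjugate each $A_i$ into some $A'_{j(i)}$ and let $I_j=\{i:j(i)=j\}$. If $A'_j\cap gA_ig^{-1}\ne1$, then $A'_j\cap gA'_{j(i)}g^{-1}\ne1$, which in a free product forces $j=j(i)$ and $g\in A'_j$. So the Kurosh subgroup theorem writes $A'_j$ as the free product of one conjugate of $A_i$ for each $i\in I_j$ and a free group $B_j$. Therefore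
\[
(2\operatorname{rk}A'_j-1)-\sum_{i\in I_j}(2\operatorname{rk}A_i-1)=|I_j|-1+2\operatorname{rk}B_j .
\]
This is at least $1$ if $I_j=\emptyset$ (then $B_j\neq1$) or $|I_j|\ge2$. If $|I_j|=1$ it is nonnegative, and zero only if $A'_j$ is conjugate to $A_i$. Sum over $j$.
\end{proof}

Among the proper free factor systems invariant under some positive power of $\varphi_0$ (the empty one is), choose a maximal one, $\mathcal A$. Let $\varphi=\varphi_0^s$, $s\ge1$, preserve $\mathcal A$, and fix $\Phi\in\mathrm{Aut}(F)$ representing $\varphi$. Then no $\varphi^k$, $k\ne0$, preserves a strictly larger proper free factor system. In case (I) we have $\mathcal A=\emptyset$, since otherwise a power of $\varphi$ would preserve each class in $\mathcal A$.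

\begin{theorem}[Bestvina--Handel; Collins--Turner; Francaviglia--Martino]\label{thm:tt}
Let $\mathcal A$ be a possibly empty proper free factor system, invariant under $\varphi\in\mathrm{Out}(F)$, with no strictly larger proper $\varphi$-invariant free factor system, and let $\Phi$ represent $\varphi$. There are a minimal simplicial metric $F$-tree $Y$ with finite quotient, trivial edge stabilizers, and nontrivial vertex stabilizers exactly the conjugates of the groups in $\mathcal A$; a number $\lambda\ge1$; and a map $f\colon Y\to Y$ with $f(gy)=\Phi(g)f(y)$, sending vertices to vertices, stretching every edge by $\lambda$, with $f^k$ injective on every edge for all $k\ge1$.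
\end{theorem}

Fix $Y,\lambda,f$. There are no inversions: an inverting $g$ would have $g^2=1$. The map $f$ is $\lambda$-Lipschitz, it sends edges to edge paths, and it is onto because $f(Y)$ is an invariant subtree. The map $f^j$ is equivariant as a map $\varphi^jY\to Y$. For a vertex $v$, $A_v$ is its stabilizer and $\mathrm{Dir}(v)$ is the set of oriented edges starting at $v$, the \emph{directions} at $v$; the group $A_v$ acts freely on $\mathrm{Dir}(v)$ with finitely many orbits. The reverse of $e$ is $\bar e$, and $|e|$ is its length. A \emph{turn} is a pair $\{e_1,e_2\}$ of distinct directions at a vertex; a path \emph{crosses} it if it contains $\bar e_1e_2$ or $\bar e_2e_1$. A path is \emph{legal} if every $f^k$ is injective on it; then $f^k$ multiplies its length by $\lambda^k$. Edges are legal, and translates and $f$-images of legal paths are legal. A path all of whose turns are crossed by legal paths is legal, because each $f^k$ is locally injective on it.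

\begin{example}\label{ex:tt}
Let $F=\langle a,b,c\rangle$ and $\Phi(a)=b$, $\Phi(b)=c$, $\Phi(c)=ac^3$. This is fully irreducible (Lemma~\ref{lem:fi}), so $\mathcal A=\emptyset$. Let $\lambda\in(3,4)$ solve $\lambda^3=3\lambda^2+1$, and let $Y$ be the Cayley tree with edges labeled $a,b,c$ of lengths $1,\lambda,\lambda^2$. Let $f$ send the vertex $g$ to $\Phi(g)$ and the edge from $g$ to $gs$ to the path from $\Phi(g)$ spelling $\Phi(s)$. The three types of edges have images of lengths $\lambda$, $\lambda^2$ and $1+3\lambda^2=\lambda^3$, and the words $\Phi^k(s)$ are positive, hence reduced. So $Y,\lambda,f$ are as in Theorem~\ref{thm:tt}.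
\end{example}

Hypothesis $(\star)$ enters through the following observation.

\begin{lemma}\label{lem:star}
Let $Q$ be a minimal simplicial $F$-tree, not a point, with trivial edge stabilizers and finitely many orbits of edges. Then $\varphi Q$ and $Q$ are not isomorphic as simplicial $F$-trees.
\end{lemma}

\begin{proof}
The one-edge collapses of $\varphi Q$ are the images under $\varphi$ of those of $Q$. An isomorphism would make $\varphi$ permute this finite set of one-edge free splittings, against $(\star)$.
\end{proof}

Let $e_1,\dots,e_N$ represent the orbits of edges of $Y$, and let $M_{ij}$ be the number of edges of $f(e_j)$ in the orbit of $e_i$. Since edges are legal, $(M^k)_{ij}$ is the corresponding number for $f^k(e_j)$.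

\begin{lemma}\label{lem:lambda}
$\lambda>1$.
\end{lemma}

\begin{proof}
Suppose $\lambda=1$. Summing $|e_j|=\sum_iM_{ij}|e_i|$ over $j$ gives $\sum_i|e_i|=\sum_i(\sum_jM_{ij})|e_i|$. All row sums are at least $1$ because $f$ is onto, so they equal $1$. Suppose $f(e)$ and $f(e')$ both cross an edge $\epsilon$. As the row of $\epsilon$ has sum $1$, we have $e=ge_j$ and $e'=g'e_j$ for the same $j$, and $\Phi(g)^{-1}\epsilon$, $\Phi(g')^{-1}\epsilon$ are the same edge of $f(e_j)$; so $g=g'$ and $e=e'$. Hence distinct directions at a vertex have images starting with distinct edges, $f$ is locally injective, and it is a surjective isometry. It induces an injection, hence a bijection, of the finite set of orbits of vertices, so it is a simplicial isomorphism $\varphi Y\to Y$. This contradicts Lemma~\ref{lem:star}.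
\end{proof}

\begin{lemma}\label{lem:primitive}
There is $p_0$ such that for $m\ge p_0$ and every edge $e$ the path $f^m(e)$ crosses every orbit of edges, and the numbers of crossings tend to infinity with $m$.
\end{lemma}

\begin{proof}
A nonnegative matrix $M$ is \emph{reducible} if there is a proper nonempty set $S$ of indices with $M_{ij}=0$ for $j\in S$, $i\notin S$. By Perron--Frobenius theory, if no power of our $M$ is reducible, then some power $M^{p_0}$ has positive entries. Then $(M^{p_0+m})_{ij}\ge\sum_l(M^m)_{lj}$, the number of edges of $f^m(e_j)$, which is positive and tends to infinity because $\lambda>1$. So suppose $M^k$ is reducible: there is an invariant proper nonempty union of edges $Y_0$ with $f^k(Y_0)\subset Y_0$.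

Collapsing $Y_0$ gives a tree whose nontrivial vertex stabilizers form a proper free factor system $\mathcal A'\ge\mathcal A$. Its vertices are the components of $Y_0$ and the vertices of $Y$ outside $Y_0$. If $f^k$ maps the component $C$ into the component $C'$, then $\Phi^k(\mathrm{Stab}\,C)\subset\mathrm{Stab}\,C'$; and $\Phi^k(A_v)$ fixes $f^k(v)$. So $\varphi^k\mathcal A'\le\mathcal A'$, hence $\varphi^k\mathcal A'=\mathcal A'$ by Lemma~\ref{lem:complexity}, and $\mathcal A'=\mathcal A$ by maximality. Let $C$ be a component. The quotient $C/\mathrm{Stab}\,C$ embeds in $Y/F$, so it has at most $N$ edges. If $\mathrm{Stab}\,C=1$, then $C$ has at most $N$ edges. Otherwise $\mathrm{Stab}\,C$ is conjugate to a group of $\mathcal A$, so it fixes a vertex of $Y$ and the vertex $w$ of $C$ closest to it. Different edges of a geodesic from $w$ are at different distances from $w$, hence in different orbits of $\mathrm{Stab}\,C$, so a geodesic from $w$ in $C$ has at most $N$ edges. Thus components have bounded diameter. But for $e\subset Y_0$ the geodesic $f^{km}(e)\subset Y_0$ has length $\lambda^{km}|e|\to\infty$.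
\end{proof}

\subsection{The trees $T_+$ and $T_-$}
Since $f$ is $\lambda$-Lipschitz, $\lambda^{-k}d(f^ky,f^kz)$ is nonincreasing in $k$. Its limit $d_\infty(y,z)$ is an invariant pseudometric on $Y$. Let $T_+$ be the metric quotient, the \emph{attracting tree}, and $f_\infty\colon Y\to T_+$ the quotient map. It is equivariant, $1$-Lipschitz, and isometric on legal paths. From $d_\infty(fy,fz)=\lambda d_\infty(y,z)$ and the surjectivity of $f$ we get a bijection $H\colon T_+\to T_+$ with
\[
d(Hs,Ht)=\lambda d(s,t),\qquad H(gs)=\Phi(g)H(s),\qquad Hf_\infty=f_\infty f .
\]

\begin{proposition}\label{prop:Tplus}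
\begin{enumerate}
\item[(a)] $T_+$ is an $\mathbb R$-tree, and each of its arcs is covered by finitely many arcs $f_\infty(e)$, $e$ an edge.
\item[(b)] For every edge $e$ there is $g\in F$ hyperbolic in $T_+$ whose axis contains $f_\infty(e)$.
\item[(c)] $T_+$ is small and minimal, and $T_+=\lim_\omega\varphi^{-k}Y$ up to scaling.
\item[(d)] $\ell_{T_+}(\Phi^kg)=\lambda^k\ell_{T_+}(g)$ for $k\in\mathbb Z$, and $H^k$ maps the axis of $g$ to the axis of $\Phi^k(g)$.
\end{enumerate}
\end{proposition}

\begin{proof}
The tree $\lambda^{-k}\varphi^{-k}Y$ is $(Y,\lambda^{-k}d)$ with $g$ acting as $\Phi^k(g)$. Base it at $f^k(y_0)$; the element $g$ moves this point by $\lambda^{-k}d(f^ky_0,f^k(gy_0))\le d(y_0,gy_0)$. Let $Y_\omega$ be the ultralimit. The map $y\mapsto(f^k(y))_k$ induces an equivariant isometric embedding of $T_+$ in $Y_\omega$ with connected, hence convex, image. So $T_+$ is an $\mathbb R$-tree. Also $f_\infty([y,z])$ is connected, so it contains $[f_\infty y,f_\infty z]$. This proves (a), and (d) holds because $H$ is a homothety conjugating $g$ to $\Phi(g)$.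

For (b), choose $m$ with $f^m(e)$ crossing three translates of $e$. Two of them, $g_1e$ and $g_2e$, are crossed with the same orientation. Then $g_0=g_2g_1^{-1}$ is hyperbolic in $Y$, and its axis is the union of the translates under $\langle g_0\rangle$ of the part of $f^m(e)$ from $g_1e$ to $g_2e$, both included. All turns of the axis are translates of turns of $f^m(e)$, so the axis is legal and $f_\infty$ maps it isometrically onto a line that $g_0$ translates. This line contains $f_\infty(g_1e)$; take $g=g_1^{-1}g_0g_1$.

By (b), $T_+$ has no global fixed point and is a union of axes, so it is minimal and it is the minimal subtree of $Y_\omega$. Lemmas~\ref{lem:small-limit} and~\ref{lem:rescale} give (c).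
\end{proof}

The hypotheses on $\varphi_0$ and $\mathcal A$ are symmetric under inversion. Applying the construction to $\Phi^{-1}$ and the same $\mathcal A$ gives a tree $Y^-$, a number $\lambda_->1$ and the \emph{repelling tree} $T_-=\lim_\omega\varphi^kY^-$, small and minimal, with $\ell_{T_-}(\Phi^kg)=\lambda_-^{-k}\ell_{T_-}(g)$.

The next lemma says that a property of one arc of $T_+$ spreads, piece by piece, to every arc.

\begin{lemma}[mixing]\label{lem:mixing}
If $I,J$ are nondegenerate arcs of $T_+$, then $J$ is covered by finitely many translates of $I$.
\end{lemma}

\begin{proof}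
By Proposition~\ref{prop:Tplus}(a), $I$ overlaps some $f_\infty(e)$, so $I\supset f_\infty(\sigma)$ for a nondegenerate segment $\sigma\subset e$. For large $m_1$ the geodesic $f^{m_1}(\sigma)$ is long enough to contain an edge, so with $m=m_1+p_0$ the path $f^m(\sigma)$ contains a translate of every edge. As $H^mI\supset f_\infty(f^m(\sigma))$, each arc $f_\infty(e')$ lies in a translate of $H^mI$. Hence $H^mJ\subset\bigcup_lg_lH^mI$, a finite union, and $J\subset\bigcup_l\Phi^{-m}(g_l)I$.
\end{proof}

\begin{lemma}\label{lem:nocollapse}
Neither $T_-$ nor a one-edge cyclic splitting admits a collapse map onto $T_+$.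
\end{lemma}

\begin{proof}
Suppose $c\colon T_-\to T_+$ is a collapse map. It need not be Lipschitz, so we cannot compare length functions directly; instead we use that a fixed arc of $T_+$ needs a fixed positive length above it. For a nondegenerate arc $J=[s,t]$ of $T_+$ let $b(J)>0$ be the length of the bridge between $c^{-1}(s)$ and $c^{-1}(t)$; then $b(gJ)=b(J)$. Take $e,g$ as in Proposition~\ref{prop:Tplus}(b), put $J=f_\infty(e)$ and $\gamma=\Phi^k(g)$ with $k\ge p_0$. The axis of $\gamma$ in $T_+$ contains $H^kJ=f_\infty(f^k(e))$, hence a translate $J'$ of $J$. For large $k$ the length of $J$ is at most $\lambda^k\ell_{T_+}(g)=\ell_{T_+}(\gamma)$, so the arcs $\gamma^iJ'$ do not overlap. By Lemma~\ref{lem:axes}, for $z$ on the axis of $\gamma$ in $T_-$ the segment $[z,\gamma^Pz]$ maps onto $P$ periods of the axis in $T_+$. These contain at least $P-1$ of the arcs $\gamma^iJ'$, so $[z,\gamma^Pz]$ contains the bridges over them. The interior of a bridge maps into the interior of its arc, so these bridges do not overlap. Thus $P\ell_{T_-}(\gamma)\ge(P-1)b(J)$ for all $P$, that is, $\ell_{T_-}(\Phi^kg)\ge b(J)$ for all large $k$. But $\ell_{T_-}(\Phi^kg)=\lambda_-^{-k}\ell_{T_-}(g)\to0$.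

Suppose $c\colon r\to T_+$ is a collapse map and $r$ is simplicial with one orbit of edges. All edges have images of the same length $\ell_0$, and $\ell_0>0$ because $T_+$ is not a point. If $g$ is hyperbolic in $T_+$, Lemma~\ref{lem:axes} shows that $\ell_{T_+}(g)$ is $\ell_0$ times the number of edges in a period of the axis in $r$, so $\ell_{T_+}(g)\ge\ell_0$. This fails for $\Phi^{-k}(g)$ with $k$ large, since $0<\ell_{T_+}(\Phi^{-k}g)=\lambda^{-k}\ell_{T_+}(g)\to0$.
\end{proof}

\subsection{Turns crossed by iterated edges}
Long legal paths will force certain data attached to consecutive edges to agree. To see how far this agreement spreads, for $q\ge1$ let $\sim_q$ be the equivalence relation on each set $\mathrm{Dir}(v)$ generated by the turns crossed by the paths $f^j(e)$, for edges $e$ of $Y$ and $1\le j\le q$; we call these the \emph{generating turns}. The relation is $F$-invariant since $gf^j(e)=f^j(\Phi^{-j}(g)e)$. Let $\sim_\infty$ be the union of the increasing relations $\sim_q$. For an oriented edge $e$ let $De$ be the first edge of $f(e)$. Then $D^je$ is the first edge of $f^j(e)$, and $D^j(ge)=\Phi^j(g)D^je$. If $f^i(e)$ crosses $\{e_1,e_2\}$, then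 $f^{i+j}(e)$ crosses $\{D^je_1,D^je_2\}$. Hence
\begin{equation}\label{eq:D}
e_1\sim_ie_2\quad\Longrightarrow\quad D^je_1\sim_{i+j}D^je_2 .
\end{equation}

\begin{example}\label{ex:turns}
In Example~\ref{ex:tt} there is one orbit of vertices. For $s\in\{a,b,c\}$ denote by $s$ and $s^-$ the edges from $1$ to $s$ and from $1$ to $s^{-1}$. A subword $st$ of a positive word crosses a translate of the turn $\{s^-,t\}$. The word $\Phi(c)=accc$ gives $\{a^-,c\}$ and $\{c^-,c\}$; the word $\Phi^2(c)=b(accc)^3$ gives $\{b^-,a\}$ and $\{c^-,a\}$; the word $\Phi^3(c)=c\,\Phi^2(c)^3$ starts with $cb$ and gives $\{c^-,b\}$. These five turns connect the six directions, so all of them are $\sim_3$-equivalent.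
\end{example}

\begin{lemma}\label{lem:turns}
There is $q_0$ such that at every vertex with trivial stabilizer all directions are $\sim_{q_0}$-equivalent.
\end{lemma}

\begin{proof}
Such vertices have finite valence and form finitely many orbits, so it suffices to treat $\sim_\infty$. Suppose $A_{y_0}=1$ and there are two $\sim_\infty$-classes at $y_0$. The idea is that $f$ respects the partition into classes, so pulling the classes apart creates edges that $f$ permutes, and these give a periodic free splitting.

Replace every vertex $u$ of $Y$ by a star with center $c_u$ and one leaf for each $\sim_\infty$-class $\kappa$ at $u$, and attach each direction to the leaf of its class. This gives a simplicial $F$-tree $\hat Y$ with \emph{old} edges and \emph{new} edges $(u,\kappa)$; the latter form finitely many orbits. By \eqref{eq:D}, $D$ maps $\kappa$ into a class $D\kappa$ at $f(u)$. Consecutive edges of $f(e)$ form $\sim_1$-equivalent directions, so $f(e)$ lifts to a path of old edges. Hence $f$ lifts to $\hat f\colon\hat Y\to\hat Y$, sending old edges to paths of old edges and $(u,\kappa)$ to $(f(u),D\kappa)$. Collapse the old edges. We get a tree $Q$, without inversions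 since the centers are permuted, and a simplicial map $\bar f\colon Q\to Q$ sending edges to edges with $\bar f(gz)=\Phi(g)\bar f(z)$.

The minimal subtree of $\hat Y$ contains all old edges by Lemma~\ref{lem:simplicial}(b). A new edge $\epsilon_0=(y_0,\kappa)$ has old edges on both sides, so it lies in the minimal subtree too. The preimage of an invariant subtree of $Q$ is an invariant subtree of $\hat Y$, so it contains $\epsilon_0$. Therefore $Q$ has no global fixed point and its minimal subtree $Q_m$ contains $\epsilon_0$. The invariant subtree $\bar f(Q_m)$ contains $Q_m$ and has at most as many orbits of edges; so $\bar f(Q_m)=Q_m$ and $\bar f$ permutes the orbits of edges of $Q_m$. Let $O$ be the cycle of the orbit of $\epsilon_0$ under this permutation. For an edge $\epsilon$ in $O$, some $\bar f^j(\epsilon)$ is a translate of $\epsilon_0$, whose stabilizer is trivial, and $\Phi^j(\mathrm{Stab}\,\epsilon)\subset\mathrm{Stab}\,\bar f^j(\epsilon)$; so $\mathrm{Stab}\,\epsilon=1$. Collapse the edges of $Q_m$ outside $O$ to get a minimal tree $Q_O$, on which $\bar f$ induces a simplicial map. If $\bar f(\epsilon)=\bar f(\epsilon')$, then $\epsilon'=g\epsilon$ and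 $\Phi(g)$ fixes $\bar f(\epsilon)$, so $g=1$. By Lemma~\ref{lem:simplicial}(c) the induced map is injective, and it is onto by minimality. So $\varphi Q_O\cong Q_O$, contradicting Lemma~\ref{lem:star}.
\end{proof}

\section{Rigidity of the attracting tree}\label{sec:rigidity}

We keep the setting of Section~\ref{sec:T}.

\begin{proposition}\label{prop:key}
Every small minimal $F$-tree $T'$ compatible with $T_+$ admits a collapse map onto $T_+$.
\end{proposition}

Let $(\hat T;\pi,\pi')$ be a triple for $(T_+,T')$. Suppose first that $\pi'(a)=\pi'(b)$ implies $\pi(a)=\pi(b)$. Then $\pi=c\pi'$ for an equivariant surjection $c\colon T'\to T_+$; a segment of $T'$ is the monotone image of a segment of $\hat T$, on which $\pi$ is monotone, so $c$ is a collapse map. Until the end of the proof we therefore assume, for a contradiction, that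
\begin{equation}\label{eq:assume}
\text{there are } a,b\in\hat T \text{ with } \pi'(a)=\pi'(b) \text{ and } \pi(a)\ne\pi(b).
\end{equation}
So one arc of $T_+$ is invisible in $T'$. By mixing, every arc of $T_+$ is then piecewise invisible, and $T'$ can only come from the fibers of $\pi$. We first make this precise, then show that the fibers yield either a global fixed point in $T'$ or a cyclic splitting close to many points of a $\varphi$-orbit.

\subsection{Gates}
The fibers of $\pi$ are closed subtrees. For a nondegenerate arc $J=[s,t]$ of $T_+$ let $[\beta_J(s),\beta_J(t)]$ be the bridge between $\pi^{-1}(s)$ and $\pi^{-1}(t)$, called the bridge of $J$. Its endpoints are the \emph{gates} of $J$. Put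
\[
\mu(J)=d_{T'}(\pi'\beta_J(s),\pi'\beta_J(t)),
\]
the length of the bridge as seen in $T'$, and call $J$ \emph{crushed} if $\mu(J)=0$. All this is equivariant, so $\mu(gJ)=\mu(J)$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.9]
\draw[line width=6pt, gray!30] (0,1) -- (0,3.4);
\draw[line width=6pt, gray!30] (4,1) -- (4,3.4);
\draw[line width=6pt, gray!30] (8,1) -- (8,3.4);
\draw[thick] (0,1.6) -- (4,1.6) -- (4,2.8) -- (8,2.8);
\fill (0,1.6) circle (2pt);
\fill (4,1.6) circle (2pt) node[below right] {$u_1$};
\fill (4,2.8) circle (2pt) node[above left] {$w_1$};
\fill (8,2.8) circle (2pt);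
\node[above] at (2,1.6) {bridge of $J_1$};
\node[above] at (6,2.8) {bridge of $J_2$};
\draw[thick] (0,0) -- (8,0);
\fill (0,0) circle (2pt) node[below] {$s_0$};
\fill (4,0) circle (2pt) node[below] {$s_1$};
\fill (8,0) circle (2pt) node[below] {$s_2$};
\node[below] at (2,0) {$J_1$};
\node[below] at (6,0) {$J_2$};
\draw[->] (9,2.2) -- node[right] {$\pi$} (9,0.3);
\end{tikzpicture}
\caption{An arc $J=J_1\cup J_2$ of $T_+$ (bottom) and the fibers of $\pi\colon\hat T\to T_+$ over $s_0,s_1,s_2$ (gray). The bridge of $J$ (top) is the bridge of $J_1$, followed by the segment in the fiber over $s_1$ between the gates $u_1$ of $J_1$ and $w_1$ of $J_2$, followed by the bridge of $J_2$.}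
\label{fig:gates}
\end{figure}

\begin{lemma}\label{lem:gates}
Let $J$ be the concatenation of nondegenerate arcs $J_i=[s_{i-1},s_i]$, $1\le i\le r$. Then
\[
\mu(J)=\sum_{i=1}^r\mu(J_i)+\sum_{i=1}^{r-1}d_{T'}\bigl(\pi'\beta_{J_i}(s_i),\pi'\beta_{J_{i+1}}(s_i)\bigr).
\]
Hence subarcs of crushed arcs are crushed, and if $J$ is crushed then $\beta_{J_i}(s_i)=\beta_{J_{i+1}}(s_i)$.
\end{lemma}

\begin{proof}
See Figure~\ref{fig:gates}. The map $\pi$ is monotone from the bridge of $J$ onto $J$, so the bridge meets $\pi^{-1}(s_i)$ in a segment $[u_i,w_i]$, with $u_0=w_0$ and $u_r=w_r$. The segment $[w_{i-1},u_i]$ joins the fibers over $s_{i-1}$ and $s_i$ and meets them only in its endpoints; it contains the bridge of $J_i$, so it is this bridge. Thus $u_i=\beta_{J_i}(s_i)$ and $w_i=\beta_{J_{i+1}}(s_i)$, and the formula is the additivity of $d_{T'}(\pi'\cdot,\pi'\cdot)$ along the bridge of $J$. If $\mu(J)=0$, then $u_i$ and $w_i$ have the same image under $\pi'$ and under $\pi$, so $u_i=w_i$ by \eqref{eq:triple}.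
\end{proof}

\begin{lemma}\label{lem:crushed}
There is $k_0$ such that $H^{-k}f_\infty(e)$ is crushed for all $k\ge k_0$ and all edges $e$ of $Y$.
\end{lemma}

\begin{proof}
With $a,b$ from \eqref{eq:assume}, $\pi'$ is constant on $[a,b]$, which contains the bridge of $I=[\pi(a),\pi(b)]$. So $I$ is crushed. Fix an edge $e_1$, put $J=f_\infty(e_1)$ and cover $J$ by $g_1I,\dots,g_rI$ (Lemma~\ref{lem:mixing}). Let $Z$ be the finite set of endpoints of the arcs $g_lI\cap J$. If the interior of a nondegenerate subarc $J_1\subset J$ misses $Z$, then the arc $g_lI\cap J$ containing the midpoint of $J_1$ contains $J_1$, so $J_1$ is crushed. By Lemma~\ref{lem:primitive} there is $k_0$ such that for $k\ge k_0$ the legal path $f^k(e_1)$ crosses more than $|Z|$ translates of each edge $e$. So $H^kJ=f_\infty(f^k(e_1))$ contains more than $|Z|$ nonoverlapping translates of $f_\infty(e)$, and $J$ contains as many nonoverlapping translates of $H^{-k}f_\infty(e)$. The interior of one of them misses $Z$.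
\end{proof}

The crushed arcs just found are short. Since $T_+$ is self-similar under $H$, we can magnify them to the size of long legal paths, at the price of replacing $T'$ by $\varphi^kT'$. For a triple $(\hat T;\pi,\pi')$ and $e\in\mathrm{Dir}(v)$, let $\beta(e)\in\pi^{-1}(f_\infty(v))$ be the gate of the arc $f_\infty(e)$ at $f_\infty(v)$; then $\beta(ge)=g\beta(e)$.

\begin{lemma}\label{lem:twisting}
For every $q\ge1$ there are $k$ and a triple for $(T_+,\varphi^kT')$, denoted again $(\hat T;\pi,\pi')$, such that
\begin{enumerate}
\item[(G1)] $\pi'\beta(e)=\pi'\beta(\bar e)$ for every oriented edge $e$;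
\item[(G2)] $e\sim_qe'$ implies $\beta(e)=\beta(e')$.
\end{enumerate}
\end{lemma}

\begin{proof}
Let $k=k_0+q$. Let $g$ act on $\hat T$ and $T'$ as $\Phi^{-k}(g)$, replace $\pi$ by $H^k\pi$, and give $\hat T$ the metric $\lambda^kd_{T_+}(\pi\cdot,\pi\cdot)+d_{T'}(\pi'\cdot,\pi'\cdot)$. By Lemma~\ref{lem:quotient} this is an $\mathbb R$-tree with the same segments. Since $H^k\pi(\Phi^{-k}(g)t)=gH^k\pi(t)$, we obtain a triple for $(T_+,\varphi^kT')$. The new fiber over $s$ is the old fiber over $H^{-k}s$, so $J$ is crushed for the new triple if and only if $H^{-k}J$ is crushed for the old one. As $k-j\ge k_0$ for $j\le q$, Lemma~\ref{lem:crushed} shows that $H^jf_\infty(e)$ is crushed for the new triple for $0\le j\le q$. The case $j=0$ is (G1). For $1\le j\le q$ write $f^j(e)=\epsilon_1\cdots\epsilon_r$. The arc $H^jf_\infty(e)$ is the concatenation of the arcs $f_\infty(\epsilon_i)$, and Lemma~\ref{lem:gates} gives $\beta(\bar\epsilon_i)=\beta(\epsilon_{i+1})$. So $\beta$ agrees on generating turns.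
\end{proof}

\begin{example}\label{ex:fixed}
For the automorphism of Example~\ref{ex:tt} we can finish the proof by hand. Take $q=3$. By Example~\ref{ex:turns} and (G2), the six directions at the vertex $1$ have the same gate $\beta_0$. The reverse of the edge $a$ runs from the vertex $a$ to $1$ and is the translate by $a$ of $a^-$, so its gate is $a\beta_0$. Now (G1) says $\pi'(\beta_0)=a\pi'(\beta_0)$, and the same argument applies to $b$ and $c$. So $F$ fixes the point $\pi'(\beta_0)$ of the small tree $\varphi^kT'$, which is absurd.
\end{example}

In general Lemma~\ref{lem:turns} replaces the computation of Example~\ref{ex:turns}, but only at vertices with trivial stabilizer. Fix $q\ge q_0$ and the triple of Lemma~\ref{lem:twisting}.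

\begin{lemma}\label{lem:split-vertex}
There are a vertex $v$ of $Y$ and $e,e'\in\mathrm{Dir}(v)$ with $\beta(e)\ne\beta(e')$. For such $v$ we have $A_v\ne1$, and there are at least two $\sim_q$-classes at $v$.
\end{lemma}

\begin{proof}
Otherwise $v\mapsto\pi'\beta(e)$, for any $e\in\mathrm{Dir}(v)$, is a well defined equivariant map from the vertices of $Y$ to $\varphi^kT'$. By (G1) it agrees at the ends of every edge, so it is constant and its value is a global fixed point. The other statements follow from (G2) and Lemma~\ref{lem:turns}.
\end{proof}

In case (I) all $A_v$ are trivial, so Lemma~\ref{lem:split-vertex} is already a contradiction and Proposition~\ref{prop:key} is proved. \emph{From now on we are in case} (L).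

\subsection{Splitting a vertex group relative to elliptic subgroups}
The gates at $v$ are spread out in the $\mathbb R$-tree $\pi^{-1}(f_\infty(v))$, on which $A_v$ acts. We want to imitate this with a simplicial tree over cyclic groups, so as to blow up $v$ and obtain a vertex of $\mathcal{FZ}$. Directions of one $\sim_q$-class must stay together, so the stabilizers of classes must be elliptic in the simplicial tree. The theorem that produces splittings from $\mathbb R$-trees does not control elliptic subgroups. An action on an $\mathbb R$-tree is \emph{stable} if every nondegenerate arc contains a nondegenerate subarc all of whose nondegenerate subarcs have the same stabilizer, and \emph{nontrivial} if it has no global fixed point. A group \emph{splits over} a subgroup $K$ if it acts without inversions or global fixed point on a simplicial tree with one orbit of edges, whose stabilizers are the conjugates of $K$.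

\begin{theorem}[Bestvina--Feighn {\cite[Theorem 9.5]{BF}}]\label{thm:BF}
If a finitely presented group $G$ has a nontrivial stable minimal action on an $\mathbb R$-tree $T$, then either $G$ splits over an extension $K_0$-by-cyclic with $K_0$ fixing a (nondegenerate) segment of $T$, or $T$ is a line.
\end{theorem}

To force ellipticity we enlarge the group. The group $SL_3(\mathbb Z)$ has Serre's property FA: it fixes a vertex in every action without inversions on a simplicial tree. It is finitely presented, and it contains $SL_2(\mathbb Z)$, hence a free group of rank $2$, hence every finitely generated free group.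

\begin{lemma}\label{lem:relsplit}
Let $A$ be a finitely generated free group acting on an $\mathbb R$-tree $\mathcal T$ without global fixed point and with trivial or cyclic stabilizers of nondegenerate arcs. Let $E_1,\dots,E_s\le A$, $s\ge1$, be finitely generated, noncyclic, and elliptic in $\mathcal T$. Then $A$ has a minimal action without inversions or global fixed point on a simplicial tree $\rho$ with one orbit of edges, trivial or infinite cyclic edge stabilizers, and every $E_l$ elliptic.
\end{lemma}

Here noncyclic groups are in particular nontrivial, and a subgroup is elliptic if it fixes a point.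

\begin{proof}
Let $E_l$ fix $\beta_l\in\mathcal T$. Embed $E_l$ in a copy $\Lambda_l$ of $SL_3(\mathbb Z)$ and let $G$ be the fundamental group of the star of groups with center $A$, leaves $\Lambda_l$ and edge groups $E_l$. It is finitely presented because the $E_l$ are finitely generated.

\emph{An $\mathbb R$-tree for $G$.} In the Bass--Serre tree of the star, with vertices $gA$, $g\Lambda_l$ and edges $gE_l$, replace the vertex $gA$ by the copy $g\mathcal T$ of $\mathcal T$ in $(G\times\mathcal T)/((ga,t)\sim(g,at))$, and attach the edge $gE_l$, a segment of length $1$, at $g\beta_l$. This is well defined because $E_l$ fixes $\beta_l$. The result is an $\mathbb R$-tree $\mathcal T_1$ with an action of $G$, and each of its segments meets finitely many copies. Let $d^*(a,b)$ be the total length of the parts of $[a,b]$ lying in copies. This is additive along segments, hence a pseudometric, and the quotient $\mathcal T_G$ is an $\mathbb R$-tree by Lemma~\ref{lem:quotient}. Each copy embeds isometrically, and each segment of $\mathcal T_G$ is a finite concatenation of segments in copies. In $\mathcal T_1$ all segments from $g\mathcal T$ to another copy $h\mathcal T$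 leave $g\mathcal T$ at the same point $u$; a point of $g\mathcal T$ at $d^*$-distance $0$ from a point of $h\mathcal T$ is at distance $0$ from $u$. So distinct copies meet in at most one point of $\mathcal T_G$. In the same way, all segments from a point of $\mathcal T_1$ outside $\mathcal T=1\cdot\mathcal T$ to $\mathcal T$ enter it at one point, so every point of $\mathcal T_G$ has a unique closest point in $\mathcal T$. Hence a fixed point of $A$ in $\mathcal T_G$ would give one in $\mathcal T$; there is none.

\emph{Stability.} An element $h$ fixing a nondegenerate arc of $g\mathcal T$ maps $g\mathcal T$ to a copy meeting it in more than one point, so $h\in gAg^{-1}$. The stabilizer of such an arc is therefore a trivial or cyclic subgroup of the free group $gAg^{-1}$. Every nondegenerate arc contains one of this kind. In a free group an increasing chain of cyclic subgroups stabilizes, since its nontrivial terms have finite index in the centralizer of one of their elements. So the action is stable with trivial or cyclic arc stabilizers, and so is the action on the minimal $G$-subtree. This subtree is not a line: otherwise the commutator subgroup of a subgroup of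 index at most $2$ of $A$ would fix the line, and it is noncyclic because $A\ge E_1$ is nonabelian.

\emph{The splitting.} By Theorem~\ref{thm:BF}, $G$ acts without inversions or global fixed point on a simplicial tree $\Sigma$ with cyclic-by-cyclic, hence solvable, edge stabilizers. Each $\Lambda_l$ fixes a vertex $w_l$. The nonabelian free group $E_l$ is not solvable, so it fixes no edge and $w_l$ is its only fixed vertex. If $A$ fixed a vertex $w$, then $w=w_l$ for all $l$, and $G$, generated by $A$ and the $\Lambda_l$, would fix $w$. So $A$ has no fixed point in $\Sigma$. Its edge stabilizers are solvable subgroups of a free group, so trivial or cyclic. In the minimal $A$-subtree, $E_l$ fixes the vertex closest to $w_l$. Collapse all $A$-orbits of edges of this subtree but one, and use the argument of Lemma~\ref{lem:simplicial}(a).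
\end{proof}

\subsection{Blowing up the vertex $v$}
Let $v$ be as in Lemma~\ref{lem:split-vertex}. For a $\sim_q$-class $\kappa$ at $v$ let $E_\kappa\le A_v$ be its stabilizer. It fixes the common gate $\beta(\kappa)$ of the directions in $\kappa$.

\emph{The group $E_\kappa$ is finitely generated.} This is the reason for working with $\sim_q$ and not $\sim_\infty$. The generating turns form finitely many $F$-orbits, so those at $v$ form finitely many $A_v$-orbits. Consider the graph with vertex set $\mathrm{Dir}(v)$ and an edge for each generating turn at $v$. The group $A_v$ acts on it with finite quotient, freely on vertices, and without inversions because it is torsion free. The class $\kappa$ spans a component, whose quotient by $E_\kappa$ embeds in the finite quotient. So $E_\kappa$ is a quotient of the fundamental group of a finite graph.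

Let $\rho$ be a simplicial $A_v$-tree and $\eta$ an $A_v$-equivariant map from $\mathrm{Dir}(v)$ to its vertices. For $u=gv$ let $\rho_u$ be the copy $g\rho$ of $\rho$ in $(F\times\rho)/((ga,t)\sim(g,at))$, $a\in A_v$, and extend $\eta$ by $\eta(ge)=g\eta(e)$. The \emph{blowup} $\hat Y$ is obtained from $Y$ by replacing each $u\in Fv$ by $\rho_u$ and attaching $e\in\mathrm{Dir}(u)$ at $\eta(e)$. Edges of $Y$ are \emph{old}, edges of the $\rho_u$ are \emph{new}.

\begin{lemma}\label{lem:r}
There are $\rho$ and $\eta$ such that $\eta$ is constant on $\sim_q$-classes and the tree $r$ obtained from $\hat Y$ by collapsing the old edges is a vertex of $\mathcal{FZ}$.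
\end{lemma}

\begin{proof}
In both cases below $\rho$ has one orbit of edges, no inversions, and trivial or infinite cyclic edge stabilizers. An element of $F$ preserving an edge of $\rho_v$ lies in $A_v$, so $r$ inherits these three properties. By Lemma~\ref{lem:simplicial}(a) it then suffices to show that $\hat Y$ is minimal, and by Lemma~\ref{lem:simplicial}(b) that its minimal subtree contains one new edge.

\emph{Case 1: some $E_\kappa$ is trivial or cyclic.} Let $\rho$ be the star with center $c_v$ and leaves the classes $a\kappa$, $a\in A_v$. Let $\eta$ send directions in $a\kappa$ to the leaf $a\kappa$ and all others to $c_v$. Edge stabilizers are the conjugates of $E_\kappa$. The edge from $c_v$ to the leaf $\kappa$ has old edges on both sides: a direction in $\kappa$, and a direction at $v$ outside $\kappa$. So it lies in the minimal subtree.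

\emph{Case 2: all $E_\kappa$ are noncyclic.} The group $A_v$, a free factor and so finitely generated, acts on $\mathcal T=\pi^{-1}(f_\infty(v))\subset\hat T$ with trivial or cyclic arc stabilizers. Hence $\beta(\kappa)$ is the only fixed point of $E_\kappa$. A fixed point of $A_v$ would equal $\beta(\kappa)$ for all $\kappa$, against the choice of $v$. Apply Lemma~\ref{lem:relsplit} to the stabilizers of representatives of the finitely many $A_v$-orbits of classes; this gives $\rho$. Each $E_\kappa$ fixes a vertex of $\rho$ and no edge; let $\eta(e)$, $e\in\kappa$, be its unique fixed vertex. Uniqueness makes $\eta$ equivariant. By (T4), $\rho_v$ is a union of axes of elements of $A_v$, and these lie in the minimal subtree of $\hat Y$.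
\end{proof}

Nothing in this construction forces $r$ to have trivial edge stabilizers; this is where it matters that $\mathcal{FZ}$ has cyclic splittings as vertices. The tree $\hat Y$ shows that $r$ is close to the one-edge collapses of $Y$. Since $\eta$ respects the turns crossed by $f^j(e)$, the blowup can be pulled back by $f^j\colon\varphi^jY\to Y$, with the same $r$.

\begin{lemma}\label{lem:pullback}
For $0\le j\le q-q_0$ there is a simplicial $F$-tree $\hat Y_j$ whose edges are divided into old and new, such that collapsing the new edges gives $\varphi^jY$ and collapsing the old edges gives $r$.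
\end{lemma}

\begin{proof}
Take $\hat Y_0=\hat Y$ and let $j\ge1$. Write $g*y=\Phi^{-j}(g)y$ for the action on $\varphi^jY$. The stabilizer of a vertex $y$ for this action is $\Phi^j(A_y)$, and it fixes $f^j(y)\in Y$. If $A_y\ne1$, then $\Phi^j(A_y)$ is conjugate to a group of $\mathcal A$, so it is the stabilizer in $Y$ of a vertex, which must be $f^j(y)$; thus $\Phi^j(A_y)=A_{f^j(y)}$. Conversely, for $u\in Fv$ the group $\Phi^{-j}(A_u)$ equals $A_y$ for a unique vertex $y=y(u)$, and then $f^j(y)=u$. So $y(u)$ is the only vertex with nontrivial stabilizer that $f^j$ maps to $u$, and $g*y(u)=y(gu)$. Replace each $y(u)$ by $\rho_u$ and attach $e\in\mathrm{Dir}(y(u))$ at $\eta(D^je)$. This is equivariant because $D^j(g*e)=gD^je$. The result is $\hat Y_j$; collapsing its new edges gives $\varphi^jY$.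

Define an equivariant map $\hat f\colon\hat Y_j\to\hat Y$. On $\rho_u$ it is the identity. A vertex $y$ with $f^j(y)\notin Fv$ goes to $f^j(y)$. A remaining vertex $y$ has $A_y=1$ and $f^j(y)\in Fv$. Its directions are $\sim_{q_0}$-equivalent, so by \eqref{eq:D} their images under $D^j$ are $\sim_{q_0+j}$-equivalent, hence $\sim_q$-equivalent; send $y$ to the common value of $\eta D^j$. Thus in all three cases the point of $\hat Y_j$ where a direction $e$ is attached goes to the point of $\hat Y$ where $D^je$ is attached. For an old edge $e$, the turns of $f^j(e)$ are generating turns for $\sim_q$ since $1\le j\le q$, so consecutive edges are attached at the same point of $\hat Y$. Hence $f^j(e)$ lifts to a path of old edges from the attaching point of $D^je$ to that of $D^j\bar e$; map $e$ to this path. So $\hat f$ sends old edges to paths of old edges and new edges bijectively to new edges. After collapsing old edges on both sides, it induces an equivariant simplicial map onto $r$ that is bijective on edges, hence an isomorphism by Lemma~\ref{lem:simplicial}(c).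
\end{proof}

\begin{proof}[End of the proof of Proposition~\ref{prop:key}]
Let $p$ be a one-edge collapse of $Y$ and $0\le j\le q-q_0$. Then $\varphi^jp$ is a one-edge collapse of $\varphi^jY$. By Lemma~\ref{lem:simplicial}(b), applied to both collapses, $\hat Y_j$ is minimal. Collapsing all old edges except the orbit that survives in $\varphi^jp$ gives a splitting with two orbits of edges that collapses to $r$ and to $\varphi^jp$. So $d(r,\varphi^jp)\le1$, and $d(p,\varphi^jp)\le2$ for $0\le j\le q-q_0$. The vertex $r$ depends on $q$, but this bound does not, and $q\ge q_0$ was arbitrary. So $\{\varphi^jp\}_{j\ge0}$ is bounded, which is impossible for the loxodromic element $\varphi$.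
\end{proof}

\begin{corollary}\label{cor:chain}
In case {\rm(L)} or {\rm(I)}, let $T_+=S_0,S_1,\dots,S_L$ be small minimal $F$-trees with consecutive ones compatible. Then each $S_j$ admits a collapse map onto $T_+$. In particular $S_L\ne T_-$, and $S_L$ is not a one-edge cyclic splitting.
\end{corollary}

\begin{proof}
If $S_j$ collapses onto $T_+$, then $S_{j+1}$ is compatible with $T_+$ by Lemma~\ref{lem:compat}(b), so it collapses onto $T_+$ by Proposition~\ref{prop:key}. The last statement is Lemma~\ref{lem:nocollapse}.
\end{proof}

In case (L) this is Theorem~\ref{thm:C}.

\section{Existence of loxodromic elements}\label{sec:lox}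

We show that $\mathcal{FZ}$ is unbounded and that the action is cobounded; for a hyperbolic space these two facts give a loxodromic element.

\begin{lemma}\label{lem:fi}
Let $a_1,\dots,a_n$ be a basis of $F$. The automorphism $\Phi_0$ with $\Phi_0(a_i)=a_{i+1}$ for $i<n$ and $\Phi_0(a_n)=a_1a_n^3$ represents a fully irreducible element.
\end{lemma}

\begin{proof}
The images generate $F$, so $\Phi_0$ is an automorphism. It acts on $F/[F,F]=\mathbb Z^n$ by the companion matrix $\Phi_*$ of $P(z)=z^n-3z^{n-1}-1$. On $|z|=1$ we have $|3z^{n-1}|=3>2\ge|z^n-1|$, so by Rouch\'e's theorem $P$ has $n-1$ roots in $|z|<1$, nonzero since $P(0)=-1$, and one root with $|z|>1$. For $k\ge1$ the characteristic polynomial $P_k$ of $\Phi_*^k$ has the $k$-th powers as roots, so its roots are distributed in the same way. If $P_k$ were a product of two monic integral polynomials of positive degree, one of them would have all its roots in $0<|z|<1$, so its constant term would be a nonzero integer of absolute value less than $1$. Hence $P_k$ is irreducible over $\mathbb Q$. If $\Phi_0^k$ preserved the conjugacy class of a nontrivial proper free factor, its image in $\mathbb Z^n$ would be a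 $\Phi_*^k$-invariant direct summand of rank between $1$ and $n-1$, and $P_k$ would factor.
\end{proof}

\begin{lemma}\label{lem:unbounded}
The graph $\mathcal{FZ}$ is unbounded.
\end{lemma}

\begin{proof}
Let $\varphi_0$ be fully irreducible, $\varphi,Y,T_+$ as in Section~\ref{sec:T}, and $p$ a one-edge collapse of $Y$. Suppose $d(p,\varphi^{-k}p)\le m$ for all $k\ge0$, with $m$ an integer. Choose vertices $p=p^0_k,\dots,p^m_k=\varphi^{-k}p$, consecutive ones equal or adjacent, and put $R^j=\lim_{\omega,k}p^j_k$. By Lemmas~\ref{lem:compat}(d) and~\ref{lem:closed}, $R^j$ and $R^{j+1}$ are compatible. Since $\varphi^{-k}p$ is a collapse of $\varphi^{-k}Y$, the tree $R^m$ is compatible with $\lim_\omega\varphi^{-k}Y=T_+$. The chain $T_+,R^m,\dots,R^0=p$ contradicts Corollary~\ref{cor:chain}, case (I).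
\end{proof}

\begin{theorem}[Shenitzer; Swarup \cite{Sw}]\label{thm:SS}
Let $C$ be infinite cyclic. If $F=V*_CW$, then $C$ is a free factor of $V$ or of $W$. If $F=\langle V,t\mid tct^{-1}=c'\rangle$ is an HNN extension with $c,c'\in V$ nontrivial, then, possibly after interchanging $c$ and $c'$, $V=V_1*\langle c'\rangle$ with $c$ conjugate in $V$ into $V_1$.
\end{theorem}

\begin{lemma}\label{lem:cobounded}
For a vertex $p$ there is $\Delta$ such that every point of $\mathcal{FZ}$ is within $\Delta$ of $\mathrm{Out}(F)p$.
\end{lemma}

\begin{proof}
A one-edge free splitting is an amalgam $V*W$ or an HNN extension of a free factor $V$ of rank $n-1$ over the trivial group. Choosing bases shows that its orbit is determined by the type and the ranks, so there are finitely many orbits. As $\mathcal{FZ}$ is connected, it suffices to show that a vertex $T$ with infinite cyclic edge stabilizers is adjacent to a free splitting. We describe the refinements as graphs of groups with two edges; in each, no vertex of the tree has valence one, and since the quotient is finite the tree is minimal.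

Let $F=V*_CW$ with $W=C*B_0$. Minimality of $T$ gives $V\neq C$ and $B_0\ne1$. Take a segment of groups with vertex groups $V,C,B_0$ and edge groups $C$ and $1$. Collapsing the second edge gives $T$, and collapsing the first gives the free splitting $V*B_0$.

Let $F=\langle V,t\mid tct^{-1}=c'\rangle$ with $V=V_1*\langle c'\rangle$. Replacing $t$ by $tv$ for a suitable $v\in V$ conjugates $c$ into $V_1$. Take two vertices with groups $V_1$ and $\langle c'\rangle$, joined by an edge with trivial group and by an edge with infinite cyclic group identified with $\langle c\rangle$ at one end and $\langle c'\rangle$ at the other. Collapsing the first edge gives $T$. Collapsing the second gives an HNN extension of $V_1$ over the trivial group.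
\end{proof}

Write $(a|b)_c=\frac12(d(a,c)+d(b,c)-d(a,b))$. Hyperbolicity gives $\delta\ge0$ with $(a|c)_p\ge\min\{(a|b)_p,(b|c)_p\}-\delta$ for all points; written out, this is the four-point condition with $2\delta$ added on the right.

\begin{lemma}\label{lem:criterion}
An isometry $g$ with $d(p,gp)>2(gp|g^{-1}p)_p+2\delta$ is loxodromic.
\end{lemma}

\begin{proof}
Let $\alpha_m=d(p,g^mp)$. Since $2(gp|g^{-1}p)_p=2\alpha_1-\alpha_2$, the hypothesis says $\theta:=\alpha_2-\alpha_1-2\delta>0$; also $\alpha_1\ge\alpha_2-\alpha_1\ge\theta$. The four-point inequality for $p,gp,g^2p,g^{m+1}p$ reads $\alpha_2+\alpha_m\le\alpha_1+\max\{\alpha_{m-1},\alpha_{m+1}\}+2\delta$, so $\max\{\alpha_{m-1},\alpha_{m+1}\}\ge\alpha_m+\theta$ for $m\ge1$. If $\alpha_m>\alpha_{m-1}$, this gives $\alpha_{m+1}\ge\alpha_m+\theta$. By induction $m\theta\le\alpha_m\le m\alpha_1$.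
\end{proof}

\begin{proposition}\label{prop:lox}
$\mathrm{Out}(F)$ contains an element acting loxodromically on $\mathcal{FZ}$.
\end{proposition}

\begin{proof}
Let $p,\Delta$ be as in Lemma~\ref{lem:cobounded}, put $K=3\Delta$, and choose $L$ with $L':=L-2\Delta>2K+5\delta$. By Lemma~\ref{lem:unbounded} there is a geodesic $[a,b]$ of length $2L$; after translating, its midpoint is within $\Delta$ of $p$. Choose $g,h$ with $d(gp,a),d(hp,b)\le\Delta$. Then $d(p,gp)$ and $d(p,hp)$ lie in $[L-2\Delta,L+2\Delta]$ and $d(gp,hp)\ge2L-2\Delta$, so $(gp|hp)_p\le K$. Suppose neither $g$ nor $h$ is loxodromic. By Lemma~\ref{lem:criterion}, $(gp|g^{-1}p)_p$ and $(hp|h^{-1}p)_p$ are at least $L'/2-\delta>K+\delta$. From $K\ge(gp|hp)_p\ge\min\{(gp|g^{-1}p)_p,(g^{-1}p|hp)_p\}-\delta$ we get $(g^{-1}p|hp)_p\le K+\delta$, and exchanging the roles of $g$ and $h$, $(gp|h^{-1}p)_p\le K+\delta$. Let $u=gh$. Using $(x|y)_z+(z|x)_y=d(y,z)$,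
\begin{align*}
d(p,up)&=d(g^{-1}p,hp)\ge2L'-2K-2\delta,\\
(up|gp)_p&=d(p,gp)-(p|up)_{gp}=d(p,gp)-(g^{-1}p|hp)_p\ge L'-K-\delta,\\
(u^{-1}p|h^{-1}p)_p&=d(p,hp)-(p|u^{-1}p)_{h^{-1}p}=d(p,hp)-(hp|g^{-1}p)_p\ge L'-K-\delta .
\end{align*}
Two applications of the hyperbolic inequality give
\[
K+\delta\ge(gp|h^{-1}p)_p\ge\min\{(gp|up)_p,\ (up|u^{-1}p)_p,\ (u^{-1}p|h^{-1}p)_p\}-2\delta .
\]
Since $L'-K-\delta>K+3\delta$, we obtain $(up|u^{-1}p)_p\le K+3\delta$. Finally $2L'-2K-2\delta>2(K+3\delta)+2\delta$, so $u$ is loxodromic by Lemma~\ref{lem:criterion}.
\end{proof}

\section{Proper discontinuity along orbits}\label{sec:wpd}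

Suppose Theorem~\ref{thm:B} fails for $\varphi_0,y,\varepsilon$. The map $h\mapsto\varphi_0^{-a}h\varphi_0^a$ carries the set for the pair $(a,b)$ to the set for $(0,b-a)$, so the sets for $(0,N')$ are infinite for an unbounded set of $N'>0$. Let $\varphi=\varphi_0^s$, $\Phi$, $Y$, $Y^-$, $T_\pm$ be as in Section~\ref{sec:T}, case (L), and let $p$ be a one-edge collapse of $Y$, a free splitting. Put $\varepsilon_1=\varepsilon+2\max_{0\le t<s}d(p,\varphi_0^ty)$. Writing $N'=sN+t$ with $0\le t<s$, we have $d(\varphi^Np,\varphi_0^{N'}y)=d(p,\varphi_0^ty)$, so the set for $(0,N')$ is contained in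
\[
\mathcal H_N=\{h:\ d(p,hp)\le\varepsilon_1,\ d(\varphi^Np,h\varphi^Np)\le\varepsilon_1\}.
\]
Hence $\mathcal H_N$ is infinite for an unbounded set of $N$.

\begin{lemma}\label{lem:fellow}
There is $\varepsilon_2$, independent of $N$, with $d(h\varphi^kp,\varphi^kp)\le\varepsilon_2$ for all $h\in\mathcal H_N$ and $0\le k\le N$.
\end{lemma}

\begin{proof}
The sequence $k\mapsto\varphi^kp$ is a quasigeodesic. In a hyperbolic space, a quasigeodesic segment is at bounded Hausdorff distance from a geodesic joining its endpoints, with a bound depending only on the constants, and geodesics with $\varepsilon_1$-close endpoints are at bounded Hausdorff distance. So there are $R,C$, independent of $N$ and $h$, such that $d(h\varphi^kp,\varphi^{k'}p)\le R$ for some $0\le k'\le N$, and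
\[
d(p,\varphi^\beta p)\ge d(p,\varphi^\alpha p)+d(\varphi^\alpha p,\varphi^\beta p)-C\qquad(0\le\alpha\le\beta).
\]
Since $d(p,\varphi^kp)=d(hp,h\varphi^kp)$, we have $|d(p,\varphi^kp)-d(p,\varphi^{k'}p)|\le\varepsilon_1+R$. The displayed inequality then gives $d(\varphi^kp,\varphi^{k'}p)\le\varepsilon_1+R+C$. Take $\varepsilon_2=\varepsilon_1+2R+C$.
\end{proof}

For $i\ge1$ take $N\ge2i$ with $\mathcal H_N$ infinite. The infinitely many elements $\varphi^{-i}h\varphi^i$, $h\in\mathcal H_N$, move each $\varphi^kp$ with $|k|\le i$ by at most $\varepsilon_2$. So there are pairwise distinct $h_1,h_2,\dots$ such that, with $m=\lfloor\varepsilon_2\rfloor$,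
\begin{equation}\label{eq:hi}
d(h_i\varphi^kp,\varphi^kp)\le m\qquad\text{whenever }|k|\le i .
\end{equation}

The splitting $p$ may have an infinite stabilizer, so it does not detect that the $h_i$ are distinct. A free action does. Replace each vertex of the graph $p/F$ by a rose whose fundamental group is the vertex group, and let $X$ be the universal cover. It is a free simplicial $F$-tree with finite quotient, minimal because the quotient has no vertex of valence one, and it collapses onto $p$. For $k\in\mathbb Z$ put $U_k=\lim_{\omega,i}h_i\varphi^kX$.

\begin{lemma}\label{lem:U}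
For every $k$ there is an equivariant bilipschitz homeomorphism $U_0\to U_k$. In particular $U_0$ and $U_k$ are compatible.
\end{lemma}

\begin{proof}
\emph{One map for all $i$.} Since the action on $X$ is free, we can choose images of representatives of the orbits of vertices and extend linearly over edges to a map $\xi\colon X\to X$ with $\xi(gz)=\Phi^{-k}(g)\xi(z)$. It is equivariant for two free cocompact actions, so by the Milnor--Schwarz lemma there is $L\ge1$ such that $\xi(X)$ is $L$-dense and $L^{-1}d-L\le d(\xi\cdot,\xi\cdot)\le Ld+L$. Let $\Psi_i$ represent $h_i$. In $h_iX$ the element $g$ acts as $\Psi_i^{-1}(g)$ and in $h_i\varphi^kX$ as $\Phi^{-k}\Psi_i^{-1}(g)$. So the same map $\xi$ is equivariant from $h_iX$ to $h_i\varphi^kX$ for every $i$.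

\emph{The scale tends to infinity.} Let $\nu_i=\|h_iX\|>0$. We claim that for each $C$ only finitely many $h$ satisfy $\|hX\|\le C$. Let $\Psi$ represent such an $h$. Lemma~\ref{lem:center} gives $z$ with $d(z,\Psi^{-1}(s)z)\le C$ for $s\in B$. Write $z=gz_0$ with $z_0$ in a fixed compact fundamental domain. The automorphism $s\mapsto g^{-1}\Psi^{-1}(s)g$ represents $h^{-1}$, and it sends each $s\in B$ to an element moving $z_0$ by at most $C$. The action on $X$ is proper, so finitely many elements move a point of the domain by at most $C$. As the $h_i$ are distinct, $\nu_i\to\infty$.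

\emph{The limit.} Base $\nu_i^{-1}h_iX$ at a point $z_i$ of displacement at most $1$, and $\nu_i^{-1}h_i\varphi^kX$ at $\xi(z_i)$, of displacement at most $L+L/\nu_i$. After rescaling, the additive constants are $L/\nu_i\to0$. So $\xi$ induces an equivariant $L$-bilipschitz map of the ultralimits. It is onto: a point $(w_i)$ of the target equals $(\xi(w_i'))$ with $d(\xi(w'_i),w_i)\le L$ in $X$, and the lower bound for $\xi$ keeps $w'_i$ at bounded rescaled distance from $z_i$. The first ultralimit has norm $1$, so it has no global fixed point, and neither has the second. A homeomorphism matches invariant subtrees, hence minimal subtrees, and these are $U_0$ and $U_k$ up to scaling by Lemma~\ref{lem:rescale}. Compatibility is Lemma~\ref{lem:compat}(c).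
\end{proof}

\begin{remark}
The proof used only that the $h_i$ are distinct. For $h_i=\tau^i$ and $X$ the Cayley tree of Example~\ref{ex:twist}, $U_0$ is the splitting $T$. A homeomorphism as in the lemma gives all edges of $T$ images of one length $\ell_0$ and matches axes and fixed points, so $\ell_{U_k}=\ell_0\ell_T$. Thus $U_k=T$ up to scaling for every $k$ and every $\varphi$: the limit remembers the sequence $h_i$ and forgets the starting tree.
\end{remark}

\begin{proof}[End of the proof of Theorem~\ref{thm:B}]
All trees below are small and minimal, and each compatibility is obtained from Lemma~\ref{lem:closed}. Let $S_+=\lim_{\omega,k}U_{-k}$ and $S_-=\lim_{\omega,k}U_k$. By Lemma~\ref{lem:U}, with one sequence constant, both are compatible with $U_0$.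

For $k\ge0$ and $i\ge k$, \eqref{eq:hi} gives vertices $\varphi^{-k}p=p^0_{k,i},\dots,p^m_{k,i}=h_i\varphi^{-k}p$ of $\mathcal{FZ}$, consecutive ones equal or adjacent. Put $R^j_k=\lim_{\omega,i}p^j_{k,i}$ and $S^j=\lim_{\omega,k}R^j_k$. By Lemma~\ref{lem:compat}(d) and two passages to the limit, $S^j$ and $S^{j+1}$ are compatible. Since $h_i\varphi^{-k}X$ collapses onto $h_i\varphi^{-k}p$, the tree $R^m_k$ is compatible with $U_{-k}$, so $S^m$ is compatible with $S_+$. Since $R^0_k=\varphi^{-k}p$ is a collapse of $\varphi^{-k}Y$, the tree $S^0$ is compatible with $\lim_\omega\varphi^{-k}Y=T_+$.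

Replacing $-k$ by $k$ in the paths gives trees $\tilde S^0,\dots,\tilde S^m$, consecutive ones compatible, with $\tilde S^m$ compatible with $S_-$ and $\tilde S^0=\lim_\omega\varphi^kp$. Since $T_-$ was built from $Y^-$ and not from $Y$, one more piece is needed. Let $p=r^0,\dots,r^l$ be a path in the connected graph $\mathcal{FZ}$ ending at a one-edge collapse $r^l$ of $Y^-$, and put $W^j=\lim_{\omega,k}\varphi^kr^j$. Consecutive $W^j$ are compatible, $W^0=\tilde S^0$, and $W^l$ is compatible with $\lim_\omega\varphi^kY^-=T_-$. The chain
\[
T_+,\ S^0,\dots,S^m,\ S_+,\ U_0,\ S_-,\ \tilde S^m,\dots,\tilde S^0=W^0,\dots,W^l,\ T_-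
\]
contradicts Corollary~\ref{cor:chain}.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
(1) The group $\mathrm{Out}(F)$ surjects onto $GL_n(\mathbb Z)$. For $n\ge3$ this contains $\mathbb Z^2$, namely the matrices that differ from the identity only in the entries $(1,3)$ and $(2,3)$. Quotients and subgroups of virtually cyclic groups are virtually cyclic, and $\mathbb Z^2$ is not. (2) is Proposition~\ref{prop:lox}. (3) is Theorem~\ref{thm:B} with $a=0$ and $b=\max\{N,1\}$.
\end{proof}

\begin{thebibliography}{Man14}

\bibitem[BF]{BF} Bestvina and Feighn, \emph{Stable actions of groups on real trees}.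

\bibitem[CM]{CM} Culler and Morgan, \emph{Group actions on $\mathbb R$-trees}.

\bibitem[Man14]{Man14} Mann, thesis.

\bibitem[RS]{RS} \emph{Research Statement}, \texttt{https://github.com/drwiggle/drwiggle.github.io}.

\bibitem[Sw]{Sw} Swarup, \emph{Decompositions of free groups}.

\end{thebibliography}
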